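# Vector bundles on quotients $V/\!\!/G$ that are not stably trivial

Throughout, the base field is $\mathbb C$, rings are commutative with $1$, and all vector bundles are algebraic.

## 1. Quotients, projective modules, and bundles with a group action

**Definition 1 (categorical quotient).** Let $G$ be a reductive algebraic group and $V$ a finite-dimensional rational representation of $G$. The categorical quotient $V/\!\!/G$ is the affine variety with coordinate ring $A=\mathbb C[V]^G$. The inclusion $A\subset\mathbb C[V]$ gives the quotient morphism $\pi:V\to V/\!\!/G$.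

*Example.* Let $G=\{\pm1\}$ act on $\mathbb C^2$ by sign. The invariants are the even polynomials, so $A=\mathbb C[x_1^2,x_1x_2,x_2^2]\cong\mathbb C[\alpha,\beta,\gamma]/(\alpha\gamma-\beta^2)$, a quadric cone.

We use three general facts. The ring $A$ is a finitely generated $\mathbb C$-algebra. It is graded by degree, $A=\bigoplus_{n\ge0}A_n$, with $A_0=\mathbb C$. It is a normal domain: an element of $\mathrm{Frac}(A)$ that is integral over $A$ is an invariant rational function integral over $\mathbb C[V]$, hence lies in $\mathbb C[V]$, hence in $A$.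

**Definition 2 (stably trivial).** A vector bundle $\mathcal E$ on a variety $Y$ is stably trivial if there is a trivial bundle $\mathcal E_0=M\times Y$, with $M$ a finite-dimensional vector space, such that $\mathcal E\oplus\mathcal E_0$ is trivial.

If $Y=\operatorname{Spec}A$ is affine, taking global sections turns vector bundles into finitely generated projective $A$-modules, trivial bundles into free modules, and stably trivial bundles into stably free modules ($P\oplus A^m\cong A^n$ for some $m,n$). We work with modules.

*Example.* Let $f_1,\dots,f_n\in A$ generate the unit ideal. The row $(f_1,\dots,f_n):A^n\to A$ is onto, so it splits, and its kernel $P$ satisfies $P\oplus A\cong A^n$. So $P$ is stably free.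

**Definition 3 ($G$-vector bundle).** A $G$-vector bundle on $V$ is a vector bundle $\mathcal V\to V$ with a $G$-action on $\mathcal V$ that covers the action on $V$ and is linear on fibers. It is trivial if it is $G$-isomorphic to $N\times V$ for a finite-dimensional $G$-module $N$. It is stably trivial if $\mathcal V\oplus(M\times V)\cong N\times V$ as $G$-bundles, for some finite-dimensional $G$-modules $M,N$.

Here "trivial" allows a nontrivial $G$-action on the fiber. The invariant sections of $M\times V$ form the $A$-module of covariants $\mathrm{Mor}_G(V,M)=(\mathbb C[V]\otimes M)^G$.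

*Example.* Let $G=\{\pm1\}$ act on $\mathbb C^2$ by sign and let $M$ be the sign representation. Then $\mathrm{Mor}_G(V,M)$ is the space $O$ of odd polynomials, viewed as a module over the ring $A$ of even polynomials. It has rank $1$. With $\mathfrak m\subset A$ the maximal ideal of the origin, $O/\mathfrak mO$ is spanned by the classes of $x_1,x_2$ and has dimension $2$. A projective module has fibers of constant dimension over a domain, so $O$ is not projective, although $M\times V$ is a trivial $G$-bundle.

**Definition 4 (invertible module).** An invertible $R$-module is a finitely generated projective module of rank $1$. Isomorphism classes form the group $\mathrm{Pic}\,R$ under $\otimes$.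

We use two facts. First, a surjection between invertible modules is an isomorphism: locally it is a surjection $R\to R$, which is multiplication by a unit. Second, let $R\subset R'$ be domains with $R'\subset\mathrm{Frac}(R)$, and let $L,L'\subset R'$ be $R$-submodules with $LL'=R$. Then $L$ is invertible. To see this, write $1=\sum_{i=1}^m f_ih_i$ with $f_i\in L$, $h_i\in L'$. The maps $L\to R^m$, $g\mapsto(gh_i)_i$, and $R^m\to L$, $(r_i)\mapsto\sum r_if_i$, compose to the identity of $L$, so $L$ is a direct summand of $R^m$. It has rank $1$ as a nonzero submodule of $\mathrm{Frac}(R)$.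

*Example.* Let $R=\mathbb C[t^2,t^3]=\{g\in\mathbb C[t]: g'(0)=0\}$, the ring of the cusp. For $a\in\mathbb C$ put $L_a=\{g\in\mathbb C[t]:g'(0)=a\,g(0)\}$. By the product rule this is an $R$-module, and $L_aL_{-a}\subset R$. Moreover
$$(1+at)\Big(1-at+\tfrac{a^2}2t^2\Big)+t^2\cdot\tfrac{a^2}{2}(1-at)=1,$$
with first factors in $L_a$ and second factors in $L_{-a}$. So $L_aL_{-a}=R$ and $L_a$ is invertible. It is free only for $a=0$. If $L_a=Rg$, then $\mathbb C[t]g=\mathbb C[t]L_a$ contains the coprime polynomials $1+at$ and $t^2$, so $g$ is a unit of $\mathbb C[t]$, that is, a nonzero constant. A nonzero constant lies in $L_a$ only if $a=0$. The cusp is not normal, so it is not itself a quotient $V/\!\!/G$, but this family returns below.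

## 2. The groups $K_0,K_1,K_2$ and Kähler forms

**Definition 5 ($K_0$).** $K_0(A)$ is the abelian group generated by classes $[P]$ of finitely generated projective $A$-modules, with relations $[P\oplus Q]=[P]+[Q]$.

One has $[P]=[Q]$ if and only if $P\oplus A^m\cong Q\oplus A^m$ for some $m$. In particular $P$ is stably free if and only if $[P]$ is an integer multiple of $[A]$.

*Example.* For a field, $K_0=\mathbb Z$. For the cusp ring $R$ and $a\neq0$, $L_a$ is not stably free: taking top exterior powers in $L_a\oplus R^m\cong R^{m+1}$ would give $L_a\cong R$.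

**Definition 6 ($K_1$, $SK_1$).** Let $GL(B)=\bigcup_nGL_n(B)$ with $g\mapsto g\oplus1$ as inclusions, and similarly $SL(B)$. Let $e_{ij}(f)=1+fE_{ij}$ for $i\ne j$, and let $E(B)$ be the subgroup that the $e_{ij}(f)$ generate. It is normal in $GL(B)$ with abelian quotient $K_1(B)=GL(B)/E(B)$. The determinant splits off units: $K_1(B)=B^*\oplus SK_1(B)$ with $SK_1(B)=SL(B)/E(B)$.

In $K_1(B)$ the block sum $g\oplus h$ has class $[g]+[h]$, written additively.

*Example.* For $\lambda\in B^*$ put $\omega(\lambda)=e_{12}(\lambda)e_{21}(-\lambda^{-1})e_{12}(\lambda)=\begin{pmatrix}0&\lambda\\-\lambda^{-1}&0\end{pmatrix}$. Then $\omega(\lambda)\,\omega(-1)=\mathrm{diag}(\lambda,\lambda^{-1})$ is elementary. With row reduction this gives $SL(\mathbb C)=E(\mathbb C)$ and $K_1(\mathbb C)=\mathbb C^*$.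

**Definition 7 (Steinberg group, $K_2$).** $\mathrm{St}(B)$ is the group with generators $x_{ij}(f)$ ($i\neq j$ positive integers, $f\in B$) and relations
$$x_{ij}(f)x_{ij}(h)=x_{ij}(f+h),$$
$$[x_{ij}(f),x_{jl}(h)]=x_{il}(fh)\quad(i,j,l\text{ distinct}),$$
$$[x_{ij}(f),x_{kl}(h)]=1\quad(j\ne k,\ i\neq l).$$
There is a surjection $\mathrm{St}(B)\to E(B)$, $x_{ij}(f)\mapsto e_{ij}(f)$, and $K_2(B)$ is its kernel.

So $K_2(B)$ records the words in elementary matrices that multiply to $1$, modulo the obvious relations.

*Example.* The matrix $\omega(1)=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$ has $\omega(1)^4=1$, so $\big(x_{12}(1)x_{21}(-1)x_{12}(1)\big)^4\in K_2(B)$ for every $B$. This element comes from constants.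

**Definition 8 (Kähler forms).** For a $\mathbb C$-algebra $B$, $\Omega^1_B$ is the $B$-module generated by symbols $df$ ($f\in B$), subject to $\mathbb C$-linearity and the Leibniz rule. Put $\Omega^2_B=\wedge^2_B\Omega^1_B$. Both are functorial in $B$.

*Example.* $\Omega^1_{\mathbb C}=0$. For $S=\mathbb C[u,w]$, $\Omega^2_S$ is free on $du\wedge dw$.

We multiply matrices of forms with $\wedge$ on entries. For a matrix $M$ of functions and a matrix $\theta$ of forms, $\mathrm{tr}(M\theta)=\mathrm{tr}(\theta M)$. For two matrices of $1$-forms there is a sign, which we shall not need.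

Two theorems are used as black boxes in the main proof.

* **(Q)** (Quillen) For $S$ regular noetherian, $K_i(S)\to K_i(S[t])$ is an isomorphism. We use it for $i=1,2$, where Quillen's groups agree naturally with the $K_1$ and $K_2$ defined above. So for a polynomial ring $S$ over $\mathbb C$ we have $K_1(S)=\mathbb C^*$, hence $SL(S)=E(S)$, and $K_2(\mathbb C)\to K_2(S)$ is surjective.
* **(QS)** (Quillen–Suslin) Finitely generated projective modules over polynomial rings over $\mathbb C$ are free.

## 3. Stable triviality upstairs and downstairs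

Bass–Haboush and Thomason: every $G$-vector bundle on a representation space $V$ is stably trivial in the sense of Definition 3. The paper "G-Vector Bundles and the Linearization Problem" asks about the quotient.

**Problem.** Is it true that for every reductive $G$ and every finite-dimensional rational representation $V$, every vector bundle on $V/\!\!/G$ is stably trivial? Is it true that every such bundle is trivial?

In module language: are finitely generated projective modules over $\mathbb C[V]^G$ always stably free, or always free? The answer to both is no.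

## 4. Polynomial invariants, dimension at most one, and line bundles

If $\mathbb C[V]^G$ is a polynomial ring, (QS) says that every bundle is trivial. For example, $\mathbb C^*$ acting on $\mathbb C^2$ with weights $1,-1$ has $A=\mathbb C[x_1x_2]$.

**Dimension $0$ and $1$.** If $\dim A=0$, then the domain $A$, which is finitely generated over $\mathbb C$, equals $\mathbb C$, and every bundle is trivial. If $\dim A=1$, then $A$ is normal of dimension $1$, hence regular, so the graded maximal ideal $\mathfrak m=\bigoplus_{n>0}A_n$ has $\dim\mathfrak m/\mathfrak m^2=1$. By the graded Nakayama lemma $\mathfrak m$ is generated by one homogeneous element $t$, so $A$ is a quotient of a polynomial ring in one variable. As $\dim A=1$, $A=\mathbb C[t]$, a principal ideal domain, and every bundle is trivial.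

**Proposition 1 (rank $1$).** Every line bundle on $V/\!\!/G$ is trivial: $\mathrm{Pic}\,A=0$.

*Proof.* The plan is to contract $V/\!\!/G$ to a point with the grading. We first show that $\mathrm{Pic}\,A\to\mathrm{Pic}\,A[\tau]$ is an isomorphism. It is injective, because $\tau\mapsto0$ gives a left inverse. For surjectivity we use that $A$ is normal, so that $\mathrm{Cl}(A)\to\mathrm{Cl}(A[\tau])$ is an isomorphism. Hence an invertible $A[\tau]$-module $J$ is isomorphic to $I[\tau]$ for a divisorial ideal $I$ of $A$. Then $I\cong I[\tau]/\tau I[\tau]\cong J/\tau J$ is invertible over $A$, and $J$ comes from $\mathrm{Pic}\,A$.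

The evaluations $\tau=0$ and $\tau=1$ both induce the inverse of this isomorphism, so they induce the same map $\mathrm{Pic}\,A[\tau]\to\mathrm{Pic}\,A$. Compose both with the ring map $A\to A[\tau]$, $f\mapsto f\tau^n$ for $f\in A_n$. At $\tau=1$ the composite $A\to A$ is the identity. At $\tau=0$ it factors through $A\to A_0=\mathbb C$, and $\mathrm{Pic}\,\mathbb C=0$. So the identity of $\mathrm{Pic}\,A$ is zero. $\square$

For rank $2$ this argument stops at one point. It needs every projective $A[\tau]$-module to be extended from $A$, at least up to free summands. For rank $1$ the class group supplied this, and for singular $A$ and higher rank nothing does. Theorem 1 below shows that it fails. For $P$ projective over $A$, the module $Q=P\otimes_AA[\tau]$ formed along $f\mapsto f\tau^n$ has $Q/(\tau-1)Q\cong P$, while $Q/\tau Q$ is free. If $Q\oplus A[\tau]^m$ is extended from $A$, then $P$ is stably free.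

## 5. Pulling back to $V$ and cancelling a module of covariants

The first approach suggested by Bass–Haboush and Thomason is to pull a bundle back to $V$, trivialize it there stably, and take invariants.

Let $P$ be a projective $A$-module of rank $r$. Then $\mathbb C[V]\otimes_AP$ is the module of sections of the $G$-bundle $\pi^*P$, with $G$ acting on the first factor. Its invariants are $P$: this is clear for $P=A^n$, and a projective $P$ is the image of an idempotent matrix over $A$, which commutes with taking invariants. By the theorem there are $G$-modules $M,N$ with $\pi^*P\oplus(M\times V)\cong N\times V$. Restrict to the fixed point $0\in V$. The fiber of $\pi^*P$ there is a trivial $G$-module of dimension $r$, so $N\cong\mathbb C^r\oplus M$ as $G$-modules. Taking invariants gives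
$$P\oplus\mathrm{Mor}_G(V,M)\;\cong\;A^r\oplus\mathrm{Mor}_G(V,M).\tag{1}$$
If $G$ acts trivially on $M$, then $\mathrm{Mor}_G(V,M)=A^{\dim M}$ and $P$ is stably free. But nothing makes the action on $M$ trivial, and then $\mathrm{Mor}_G(V,M)$ may fail to be projective, as the odd polynomials in Section 1 show. To conclude from (1) we would have to cancel a module that is not projective, and the approach stops there.

## 6. The threefold $y^2=x^3+zw^2$

**Theorem 1.** Let $G=\mathrm{SL}_2$ and $V=\mathbb C^2\oplus S^3(\mathbb C^2)^*$ (a vector and a binary cubic). Then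
$$\mathbb C[V]^G\cong A:=\mathbb C[x,y,z,w]/(y^2-x^3-zw^2).$$
There are projective $A$-modules $P_a$ of rank $2$ ($a\in\mathbb C$) and a group homomorphism $\rho:K_0(A)\to(\mathbb C,+)$ with $\rho([A])=0$ and $\rho([P_a])=2a$. Hence $P_a$ is not stably free for $a\ne0$. Moreover $P_a\oplus A^m\not\cong P_b\oplus A^m$ for all $m\ge0$ if $a\ne b$.

So the threefold $V/\!\!/\mathrm{SL}_2$ carries rank $2$ bundles that are not stably trivial, hence not trivial, and both questions have the answer no.

**Theorem 2.** Let $d\ge0$, $r\ge1$. The statement "every rank $r$ bundle on every $d$-dimensional $V/\!\!/G$ is trivial" holds if and only if $d\le2$ or $r=1$. The same is true with "stably trivial" in place of "trivial". For all $d\ge3$, $r\ge2$ the group in the counterexample can be taken to be $\mathrm{SL}_2$.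

Theorem 2 is a supplement, proved in Section 12. Sections 7 to 11 prove Theorem 1, along the following line.

The divisor $w=0$ in $\operatorname{Spec}A$ is the product of the cusp and a line, so it carries the line bundles $L_a$ of Section 1. As $A$-modules they have projective dimension $1$, so the kernel $P_a$ of a surjection $A^2\to L_a$ is projective of rank $2$. The task is to show that $P_a$ remembers $a$. Rank and determinant do not help, since $\mathrm{Pic}\,A=0$.

We therefore pull $P_a$ back to two polynomial rings $B_1,B_2$, where it becomes free. The two pullbacks agree over a common $\mathbb C$-algebra $T$, and comparing bases there gives a matrix $g_a\in SL_2(T)$. Stably free modules give stably elementary matrices, so it is enough to show that $g_a\notin E(T)$. The obvious test is to map $T$ to a larger ring, and here $T$ embeds in $S=\mathbb C[u,w]$. But $SL(S)=E(S)$, so over $S$ the matrix $g_a$ becomes elementary, and the test fails.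

The idea is to keep the word that writes $g_a$ as a product of elementary matrices over $S$ and to attach a $2$-form on $S$ to it. Two words for the same matrix differ by an element of $K_2(S)$, which by (Q) comes from $K_2(\mathbb C)$, and constants carry no $2$-forms. So the form depends only on the matrix. Evaluated at $u=w=0$, $2$-forms coming from $T$ vanish, so words over $T$ give $0$. For $g_a$ the value is $2a$.

## 7. Invariants of a vector and a binary cubic

**Step 1: the ring $\mathbb C[V]^G$.** The goal is the presentation of $A$. Let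
$$W=\{\varphi=a_0X^3+3a_1X^2Y+3a_2XY^2+a_3Y^3\},\qquad (g\varphi)(p)=\varphi(g^{-1}p),$$
and $V=\mathbb C^2\oplus W$. Let $U=\left\{\begin{pmatrix}1&\tau\\0&1\end{pmatrix}\right\}$, the stabilizer of $e_1$ in $\mathrm{SL}_2$.

**Step 1a: reduction to $U$.** We show that $F\mapsto F(e_1,\cdot)$ is an isomorphism $\mathbb C[V]^G\to\mathbb C[W]^U$. It is a ring homomorphism into $\mathbb C[W]^U$ because $U$ fixes $e_1$. It is injective: $\mathrm{SL}_2$ is transitive on $\mathbb C^2\setminus0$, so $F(e_1,\cdot)=0$ forces $F=0$ on $(\mathbb C^2\setminus0)\times W$, which is dense.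

For surjectivity let $\phi\in\mathbb C[W]^U$ and put $F(ge_1,m)=\phi(g^{-1}m)$ on $(\mathbb C^2\setminus0)\times W$. If $g$ is replaced by $gh$ with $h\in U$, then $\phi(h^{-1}g^{-1}m)=\phi(g^{-1}m)$, so $F$ is well defined. It is $G$-invariant since $F(hge_1,hm)=\phi((hg)^{-1}hm)=F(ge_1,m)$. It is regular, because over the open sets $p_1\ne0$ and $p_2\neq0$ of $\mathbb C^2$ the map $g\mapsto ge_1$ has the regular sections
$$\begin{pmatrix}p_1&0\\p_2&p_1^{-1}\end{pmatrix},\qquad\begin{pmatrix}p_1&-p_2^{-1}\\p_2&0\end{pmatrix}.$$
The complement $\{0\}\times W$ has codimension $2$ in $V$, so $F$ extends to a regular function on $V$, which is invariant. Finally $F(e_1,m)=\phi(m)$.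

**Step 1b: invariants after inverting $a_0$.** The element of $U$ with parameter $\tau$ substitutes $X\mapsto X-\tau Y$. Expanding, it sends $(a_0,a_1,a_2,a_3)$ to
$$(a_0,\ a_1-\tau a_0,\ a_2-2\tau a_1+\tau^2a_0,\ a_3-3\tau a_2+3\tau^2a_1-\tau^3a_0).$$
On $\{a_0\ne0\}$ each orbit meets $\{a_1=0\}$ exactly once, at $\tau=a_1/a_0$, and $\{a_0\ne0\}\cong U\times\{a_1=0,a_0\ne0\}$ equivariantly. So the invariant functions on $\{a_0\neq0\}$ are the functions on the slice. Putting $\tau=a_1/a_0$, the last two coordinates become
$$a_2-\frac{a_1^2}{a_0}=\frac p{a_0},\qquad a_3-\frac{3a_1a_2}{a_0}+\frac{2a_1^3}{a_0^2}=\frac q{a_0^2},$$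
$$p=a_0a_2-a_1^2,\qquad q=a_0^2a_3-3a_0a_1a_2+2a_1^3.$$
So $p,q$ are invariant and $(\mathbb C[W]_{a_0})^U=\mathbb C[a_0^{\pm1},p,q]$ with $a_0,p,q$ algebraically independent.

**Step 1c: one more invariant.** We look for invariants hidden by denominators. Expand:
$$q^2=a_0^4a_3^2+9a_0^2a_1^2a_2^2+4a_1^6-6a_0^3a_1a_2a_3+4a_0^2a_1^3a_3-12a_0a_1^4a_2,$$
$$4p^3=4a_0^3a_2^3-12a_0^2a_1^2a_2^2+12a_0a_1^4a_2-4a_1^6.$$
Adding,
$$q^2+4p^3=a_0^2\Delta,\qquad\Delta=a_0^2a_3^2-6a_0a_1a_2a_3+4a_0a_2^3+4a_1^3a_3-3a_1^2a_2^2.$$
Since $a_0^2\Delta$ and $a_0$ are invariant and $\mathbb C[W]$ is a domain, $\Delta$ is invariant. Put $A'=\mathbb C[a_0,p,q,\Delta]\subset\mathbb C[W]^U$.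

**Step 1d: the relation.** The polynomial $Q^2+4P^3-a_0^2Z$ is linear in $Z$ with coprime coefficients, so it is irreducible. Thus $\mathbb C[a_0,P,Q,Z]/(Q^2+4P^3-a_0^2Z)\to A'$ is a surjection of domains. Both have dimension $3$, since $A'$ contains the independent elements $a_0,p,q$. So it is an isomorphism.

**Step 1e: nothing else.** We show $A'=\mathbb C[W]^U$. The ring map
$$A'/a_0A'=\mathbb C[P,Q,Z]/(Q^2+4P^3)\longrightarrow\mathbb C[W]/a_0\mathbb C[W]=\mathbb C[a_1,a_2,a_3]$$
sends $P\mapsto-a_1^2$, $Q\mapsto2a_1^3$, $Z\mapsto4a_1^3a_3-3a_1^2a_2^2$. An element of $\mathbb C[P,Q]/(Q^2+4P^3)$ is uniquely $f(P)+Q\,h(P)$. Its image $f(-a_1^2)+2a_1^3h(-a_1^2)$ determines $f$ and $h$ by its even and odd parts. The image of $Z$ is transcendental over $\mathbb C(a_1)$. So the map is injective, which says $a_0\mathbb C[W]\cap A'=a_0A'$.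

Let $F\in\mathbb C[W]^U$. By Step 1b, $a_0^kF\in A'$ for some $k\geq0$. If $k\ge1$, then $a_0^kF\in a_0\mathbb C[W]\cap A'=a_0A'$, so $a_0^{k-1}F\in A'$. After $k$ such steps, $F\in A'$.

**Step 1f: coordinates.** Put $w=a_0$, $y=q$, $z=\Delta$, $x=-4^{1/3}p$. Then $x^3=-4p^3$, the relation reads $y^2-x^3=zw^2$, and $\mathbb C[V]^G\cong A$.

## 8. Line bundles on the divisor $w=0$ and the modules $P_a$

**Step 2: construction of $P_a$.** The goal is to turn line bundles on $\{w=0\}$ into projective $A$-modules. $A$ is a domain by Step 1d, so $w$ is a nonzerodivisor. Put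
$$D:=A/wA=\mathbb C[x,y,z]/(y^2-x^3)=\mathbb C[t^2,t^3,z]=\{g\in\mathbb C[t,z]:g_t(0,z)=0\},\quad x=t^2,\ y=t^3.$$
For $a\in\mathbb C$ let
$$L_a=\{g\in\mathbb C[t,z]:g_t(0,z)=a\,g(0,z)\}=\mathbb C[z](1+at)+t^2\mathbb C[t,z].$$
By the product rule $L_a$ is a $D$-submodule of $\mathbb C[t,z]$: if $f\in D$ and $g\in L_a$, then $(fg)_t(0,z)=f(0,z)\,a\,g(0,z)$.

**Step 2a: two generators.** We show that $e_1=1+at$ and $e_2=t^2$ generate $L_a$. The module $De_2$ contains $t^2,t^4,t^5,\dots$ times $\mathbb C[z]$. The missing power is
$$t^3=y\,e_1-a\,x\,e_2,$$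
since $ye_1=t^3+at^4$ and $axe_2=at^4$.

**Step 2b: $L_a$ is invertible.** By the product rule, $(gh)_t=agh-agh=0$ at $t=0$ for $g\in L_a$, $h\in L_{-a}$, so $L_aL_{-a}\subset D$. The identity in the example after Definition 4 shows $1\in L_aL_{-a}$. So $L_aL_{-a}=D$, and $L_a$ is an invertible $D$-module, a direct summand of some $D^m$.

**Step 2c: the kernel.** Define
$$P_a=\ker\big((e_1,e_2):A^2\to L_a\big).$$
The sequence $0\to A\xrightarrow{w}A\to D\to0$ shows that $D$ has projective dimension at most $1$ over $A$, and so does its summand $L_a\subset D^m$. Hence $\mathrm{Ext}^1_A(P_a,-)=\mathrm{Ext}^2_A(L_a,-)=0$ and $P_a$ is projective. It is finitely generated since $A$ is noetherian, and it has rank $2$ because $L_a$ is killed by $w$.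

*Example.* $L_0=D$ and $P_0=\{(r_1,r_2):r_1+xr_2\in wA\}$ is free with basis $(w,0),(-x,1)$.

**Step 2d: base change.** For later computations we describe $P_a\otimes_AB$. Let $A\to B$ be a ring map such that $w$ is a nonzerodivisor on $B$. From the resolution of $D$, $\mathrm{Tor}_1^A(D,B)=\ker(w\mid B)=0$, so the summand $\mathrm{Tor}^A_1(L_a,B)$ of $\mathrm{Tor}_1^A(D^m,B)$ vanishes. Tensoring $0\to P_a\to A^2\to L_a\to0$ with $B$ gives
$$P_a\otimes_AB=\ker\big(B^2\to L_a\otimes_DB/wB\big)\subset B^2.\tag{2}$$

## 9. A commutative square and the matrices $g_a$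

**Step 3: two polynomial rings over $A$.** The goal is a map from $K_0(A)$ to an $SK_1$. In $\mathrm{Frac}(A)$ put $v=y/x$ and $s=z/x^2$. Dividing $y^2=x^3+zw^2$ by $x^2$ gives $x=v^2-sw^2$. This motivates the following rings and maps. Put
$$B_1=\mathbb C[v,w,s],\quad B_2=\mathbb C[w,s],\quad\xi=v^2-sw^2,\quad T=B_1/(\xi).$$
$T$ is free over $B_2$ with basis $1,v$. Define
$$A\to B_1:\ x\mapsto\xi,\ y\mapsto\xi v,\ z\mapsto s\xi^2,\ w\mapsto w;\qquad A\to B_2:\ x,y,z\mapsto0,\ w\mapsto w.$$
The first is well defined since $\xi^2v^2-\xi^3-s\xi^2w^2=\xi^2(v^2-\xi-sw^2)=0$, and the second because each term of the relation goes to $0$. In $T$ we have $\xi=0$, so the composites $A\to B_1\to T$ and $A\to B_2\to T$ coincide.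

**Step 3a: $T$ inside $S$.** We need the units of $T$. The ring map
$$T\to S:=\mathbb C[u,w],\qquad v\mapsto uw,\ s\mapsto u^2,\ w\mapsto w,$$
is well defined because $(uw)^2-u^2w^2=0$. It is injective: for $f,h\in B_2$, the element $f+vh$ goes to $f(w,u^2)+uw\,h(w,u^2)$, whose parts even and odd in $u$ determine $f$ and $h$. So $T$ is a domain, $T^*=\mathbb C^*$, and $w$ is a nonzerodivisor on $B_1$, $B_2$ and $T$. Hence (2) applies to all three.

**Step 3b: a basis of $P_a\otimes B_1$.** Here $B_1/w=\mathbb C[v,s]$, with $x\mapsto v^2$, $y\mapsto v^3$, $z\mapsto sv^4$. So $D\to\mathbb C[v,s]$ extends to $\mathbb C[t,z]\to\mathbb C[v,s]$, $t\mapsto v$, $z\mapsto sv^4$. Restricting to $L_a$ gives a $\mathbb C[v,s]$-linear map $L_a\otimes_D\mathbb C[v,s]\to\mathbb C[v,s]$ with $e_1\mapsto1+av$, $e_2\mapsto v^2$. It is onto because $(1+av)(1-av)+a^2v^2=1$. A surjection of invertible modules is an isomorphism, so by (2)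
$$P_a\otimes B_1=\{(r_1,r_2)\in B_1^2:(1+av)r_1+v^2r_2\in wB_1\}.$$
Put
$$N_a=\begin{pmatrix}1+av&v^2\\-a^2&1-av\end{pmatrix},\quad\det N_a=1,\qquad\Lambda=\begin{pmatrix}w&0\\0&1\end{pmatrix}.$$
The condition says that the first entry of $N_ar$ lies in $wB_1$, that is, $N_ar\in\Lambda B_1^2$. So the columns of $N_a^{-1}\Lambda$ form a basis of $P_a\otimes B_1$.

**Step 3c: a basis of $P_a\otimes B_2$.** Here $B_2/w=\mathbb C[s]$ and $x,y,z\mapsto0$. We have
$$e_2=t^2=x\,e_1-a\,y\,e_1+a^2x\,e_2,$$
because the right side is $(t^2+at^3)-(at^3+a^2t^4)+a^2t^4$. So $e_2\in(x,y)L_a$ has image $0$ in $L_a\otimes_D\mathbb C[s]$. This invertible module is therefore generated by the image of $e_1$, hence free on it. By (2),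
$$P_a\otimes B_2=\{(r_1,r_2)\in B_2^2:r_1\in wB_2\},$$
with basis the columns of $\Lambda$.

**Step 3d: the transition matrix.** By (2), $P_a\otimes T\subset T^2$, and both bases map to bases of it. In $T$ we have $v^2=sw^2$, so
$$N_a\Lambda=\begin{pmatrix}w(1+av)&sw^2\\-a^2w&1-av\end{pmatrix}=\Lambda g_a,\qquad g_a=\begin{pmatrix}1+av&sw\\-a^2w&1-av\end{pmatrix}.\tag{3}$$
Thus $\Lambda=(N_a^{-1}\Lambda)\,g_a$: the matrix $g_a$ expresses the second basis in terms of the first. Its determinant is $1-a^2v^2+a^2sw^2=1$, so $g_a\in SL_2(T)$.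

**Step 3e: the general invariant $\gamma$.** We make the construction independent of choices. Let $P$ be a finitely generated projective $A$-module of rank $r$. By (QS) the modules $P\otimes B_1$ and $P\otimes B_2$ are free. Choose bases, and let $g_P\in GL_r(T)$ express the second in terms of the first over $T$. Changing the bases by $\alpha\in GL_r(B_1)$ and $\beta\in GL_r(B_2)$ replaces $g_P$ by $\alpha^{-1}g_P\beta$. By (Q), $K_1(B_1)=K_1(B_2)=\mathbb C^*$, so the classes of $\alpha$ and $\beta$ in $K_1(T)$ lie in $\mathbb C^*$. Hence the class of $g_P$ in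
$$K_1(T)/\mathbb C^*=K_1(T)/T^*=SK_1(T)=SL(T)/E(T)$$
does not depend on the bases. An isomorphism $P\cong P'$ carries bases to bases, so the class depends only on the isomorphism class of $P$. Block sums make it additive on direct sums. For $P=A$ take both bases to be $1$, so the class is trivial. We obtain a homomorphism
$$\gamma:K_0(A)\to SK_1(T),\qquad\gamma([A])=0,\quad\gamma([P_a])=[g_a].$$

## 10. A cocycle of two-forms and the homomorphism $\delta$

**Step 4: a homomorphism $\delta:SK_1(T)\to\mathbb C$.** The goal is to detect $[g_a]$. For a $\mathbb C$-algebra $B$ and $g,h\in GL(B)$ put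
$$c(g,h)=\mathrm{tr}\big(g^{-1}dg\wedge dh\,h^{-1}\big)\in\Omega^2_B.$$
This is compatible with $g\mapsto g\oplus1$, since $d(g\oplus1)=dg\oplus0$.

*Example.* $c(e_{12}(f),e_{21}(h))=\mathrm{tr}(E_{12}E_{21})\,df\wedge dh=df\wedge dh$, while $c(e_{12}(f),e_{12}(h))=0$ because $E_{12}^2=0$.

**Step 4a: $c$ is a $2$-cocycle.** This will give a group extension. Write $\alpha_i=g_i^{-1}dg_i$ and $\beta_i=dg_i\,g_i^{-1}$. The Leibniz rule gives
$$(g_1g_2)^{-1}d(g_1g_2)=g_2^{-1}\alpha_1g_2+\alpha_2,\qquad d(g_2g_3)\,(g_2g_3)^{-1}=\beta_2+g_2\beta_3g_2^{-1}.$$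
Hence
$$c(g_2,g_3)-c(g_1g_2,g_3)+c(g_1,g_2g_3)-c(g_1,g_2)$$
$$=\mathrm{tr}(\alpha_2\beta_3)-\mathrm{tr}(g_2^{-1}\alpha_1g_2\beta_3)-\mathrm{tr}(\alpha_2\beta_3)+\mathrm{tr}(\alpha_1\beta_2)+\mathrm{tr}(\alpha_1g_2\beta_3g_2^{-1})-\mathrm{tr}(\alpha_1\beta_2)=0,$$
because $\mathrm{tr}(g_2^{-1}\cdot\alpha_1g_2\beta_3)=\mathrm{tr}(\alpha_1g_2\beta_3\cdot g_2^{-1})$, where $g_2^{-1}$ is a matrix of functions. Also $c(1,g)=c(g,1)=0$.

**Step 4b: the extension.** On the set $\widehat G(B)=\Omega^2_B\times GL(B)$ put
$$(\eta,g)(\eta',h)=(\eta+\eta'+c(g,h),\,gh).$$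
Associativity is the identity $c(g_1,g_2)+c(g_1g_2,g_3)=c(g_2,g_3)+c(g_1,g_2g_3)$ of Step 4a. The unit is $(0,1)$, and a right inverse of $(\eta,g)$ is $(-\eta-c(g,g^{-1}),g^{-1})$. An associative law with a unit and right inverses is a group. It is natural in $B$.

**Step 4c: words over $B$ have well-defined forms.** We construct a homomorphism $\Phi_B:\mathrm{St}(B)\to\widehat G(B)$ with $x_{ij}(f)\mapsto(0,e_{ij}(f))$, so we must check the Steinberg relations. Let $\prec$ be a total order on a finite index set and let $U_\prec$ be the group of unipotent matrices whose nonzero off-diagonal entries are at positions $(i,j)$ with $i\prec j$. For $g,h\in U_\prec$ the matrices $g^{-1}dg$ and $dh\,h^{-1}$ are strictly triangular for $\prec$. So is their product, and $c(g,h)=0$. Hence $g\mapsto(0,g)$ is a homomorphism on $U_\prec$, and every relation among elementary matrices inside one $U_\prec$ lifts to $\widehat G(B)$.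

It remains to see that each Steinberg relation takes place in one $U_\prec$. For $x_{ij}(f)x_{ij}(h)=x_{ij}(f+h)$ take $i\prec j$. For $[x_{ij}(f),x_{jl}(h)]=x_{il}(fh)$ with $i,j,l$ distinct take $i\prec j\prec l$. For $[x_{ij}(f),x_{kl}(h)]=1$ with $j\ne k$, $i\ne l$ we need $i\prec j$ and $k\prec l$. The arrows $i\to j$ and $k\to l$ cannot be continued one by the other, because $j\ne k$ and $l\ne i$, and neither is a loop. So the graph has no directed cycle and a suitable order exists. Thus $\Phi_B$ is defined, and it is natural in $B$.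

**Step 4d: over $S=\mathbb C[u,w]$ the form depends only on the matrix.** Let $\kappa\in K_2(S)$. By (Q), $\kappa$ is the image of some $\kappa_0\in K_2(\mathbb C)$. Since $\Omega^2_{\mathbb C}=0$, $\Phi_{\mathbb C}(\kappa_0)=(0,1)$, and by naturality $\Phi_S(\kappa)=(0,1)$. So $\Phi_S$ factors through $\mathrm{St}(S)/K_2(S)=E(S)=SL(S)$, where the last equality is again (Q). The resulting homomorphism $SL(S)\to\widehat G(S)$ has the form $g\mapsto(\varepsilon(g),g)$ with
$$\varepsilon(gh)=\varepsilon(g)+\varepsilon(h)+c(g,h),\qquad\varepsilon(e_{ij}(f))=0.\tag{4}$$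

**Step 4e: forms from $T$ vanish at the origin.** Let $\mathrm{ev}:\Omega^2_S\to\mathbb C$, $f\,du\wedge dw\mapsto f(0,0)$. The image of $T$ in $S$ is $\mathbb C[w,uw,u^2]$, and
$$d(uw)=u\,dw+w\,du,\qquad d(u^2)=2u\,du.$$
So every $\theta$ in this image satisfies $d\theta\in\mathbb C\,dw+(u,w)\Omega^1_S$. For three such elements, $\theta_0\,d\theta_1\wedge d\theta_2\in(u,w)\Omega_S^2$, because $dw\wedge dw=0$. Elements of this form generate the image of $\Omega^2_T\to\Omega^2_S$ additively, so $\mathrm{ev}$ vanishes on that image.

**Step 4f: definition of $\delta$.** For $g\in SL(T)$ with image $\tilde g\in SL(S)$ put $\delta(g)=\mathrm{ev}(\varepsilon(\tilde g))$. For $g,h\in SL(T)$ the form $c(\tilde g,\tilde h)$ is the image of $c(g,h)\in\Omega^2_T$, so $\mathrm{ev}\,c(\tilde g,\tilde h)=0$. By (4), $\delta:SL(T)\to\mathbb C$ is a homomorphism, and it kills every $e_{ij}(f)$ with $f\in T$, hence $E(T)$. It induces $\delta:SK_1(T)\to\mathbb C$.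

## 11. The value $\delta(g_a)=2a$

**Step 5: a word for $\tilde g_a$ over $S$.** The goal is to compute $\delta(g_a)$. Let $a\ne0$. Substituting $v=uw$, $s=u^2$ in (3),
$$\tilde g_a=\begin{pmatrix}1+auw&u^2w\\-a^2w&1-auw\end{pmatrix}.$$
Put $\lambda=u/a$ and $\mu=a^2w$, so that $\lambda\mu=auw$ and $\lambda^2\mu=u^2w$. Then
$$e_{12}(-\lambda)e_{21}(-\mu)e_{12}(\lambda)=\begin{pmatrix}1+\lambda\mu&-\lambda\\-\mu&1\end{pmatrix}\begin{pmatrix}1&\lambda\\0&1\end{pmatrix}=\begin{pmatrix}1+\lambda\mu&\lambda^2\mu\\-\mu&1-\lambda\mu\end{pmatrix}=\tilde g_a.$$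
The factor $e_{12}(\lambda)$ involves $u$, which is not in the image of $T$, so this is not a word over $T$.

With $h=e_{12}(-\lambda)e_{21}(-\mu)$, applying (4) twice gives
$$\varepsilon(\tilde g_a)=c\big(e_{12}(-\lambda),e_{21}(-\mu)\big)+c\big(h,e_{12}(\lambda)\big).$$
The first term is $\mathrm{tr}(E_{12}E_{21})\,(-d\lambda)\wedge(-d\mu)=d\lambda\wedge d\mu$. For the second,
$$h^{-1}dh=-e_{21}(\mu)E_{12}e_{21}(-\mu)\,d\lambda-E_{21}\,d\mu,\qquad de_{12}(\lambda)\,e_{12}(\lambda)^{-1}=E_{12}\,d\lambda.$$
The first summand of $h^{-1}dh$ contributes a multiple of $d\lambda\wedge d\lambda=0$. The second contributes $-\mathrm{tr}(E_{21}E_{12})\,d\mu\wedge d\lambda=d\lambda\wedge d\mu$. Hence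
$$\varepsilon(\tilde g_a)=2\,d\lambda\wedge d\mu=2\cdot\frac{du}a\wedge a^2dw=2a\,du\wedge dw,\qquad\delta(g_a)=2a.$$
For $a=0$, $g_0=e_{12}(sw)\in E(T)$, so $\delta(g_0)=0$.

**Step 6: conclusion.** Put $\rho=\delta\circ\gamma:K_0(A)\to\mathbb C$. Then $\rho([A])=0$ and $\rho([P_a])=2a$ for all $a\in\mathbb C$. If $P_a\oplus A^m\cong P_b\oplus A^m$, applying $\rho$ gives $2a=2b$, so $a=b$. If $P_a$ is stably free, then by comparing ranks $P_a\oplus A^m\cong A^{m+2}$ for some $m$, and applying $\rho$ gives $a=0$. This proves Theorem 1. $\blacksquare$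

## 12. Which dimensions and ranks admit counterexamples

We prove Theorem 2. Trivial bundles are stably trivial, so it is enough to show that all bundles are trivial when $d\le2$ or $r=1$, and to give bundles that are not stably trivial when $d\ge3$ and $r\ge2$. Let $A=\mathbb C[V]^G$. Rank $1$ is Proposition 1, and $d\le1$ was done in Section 4.

**Step 1: $d\ge3$, $r\ge2$.** Let $A,V,P_1$ be as in Theorem 1 and let $\mathrm{SL}_2$ act on $V\oplus\mathbb C^{d-3}$, trivially on the second summand. The invariant ring is $A[x_1,\dots,x_{d-3}]$, of dimension $d$. The module $(P_1\oplus A^{r-2})\otimes_AA[x_1,\dots,x_{d-3}]$ has rank $r$. If it were stably free, setting all $x_i=0$ would make $P_1\oplus A^{r-2}$ stably free, but $\rho([P_1\oplus A^{r-2}])=2\neq0$.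

It remains to treat $d=2$, $r\ge2$. Two theorems are used.

* (Gurjar, *On a conjecture of C.T.C. Wall*, J. Math. Kyoto Univ. 31 (1991)) If a reductive group $G$ acts linearly on $V$ and $\dim V/\!\!/G=2$, then $V/\!\!/G\cong\mathbb C^2/\Gamma$ with $\Gamma\subset GL_2(\mathbb C)$ finite.
* (Suslin, 1977) Over an affine algebra of dimension $d$ over an algebraically closed field, projective modules of rank $\ge d$ are cancellative.

We also use that a finitely generated $A$-module $M$ of finite projective dimension has a class $[M]\in K_0(A)$, the alternating sum of a finite projective resolution, and that this class is additive on short exact sequences of such modules.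

**Step 2: the singular locus for $d=2$.** Let $Y=V/\!\!/G\cong\mathbb C^2/\Gamma$ and let $o\in Y$ be the image of $0$. We show that $Y\setminus\{o\}$ is smooth. Let $v\ne0$. The stabilizer $\Gamma_v$ fixes the line $\mathbb Cv$ pointwise, and by complete reducibility it acts on $\mathbb C^2$ as $1\oplus\chi$ for a faithful character $\chi$. So $\Gamma_v$ is cyclic, generated by a reflection if nontrivial. The completed local ring of $Y$ at the image of $v$ is the ring of $\Gamma_v$-invariants in the completed local ring of $\mathbb C^2$ at $v$. In suitable coordinates this is $\mathbb C[[\xi_1,\xi_2]]^{\Gamma_v}=\mathbb C[[\xi_1,\xi_2^n]]$ with $n=|\Gamma_v|$, which is regular.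

**Step 3: points other than $o$ have class zero.** Let $y\ne o$. We show that $[\mathbb C_y]=0$ in $K_0(A)$. Choose $v\in\mathbb C^2$ over $y$, so $v\neq0$, and an affine line $\ell\ni v$ with $0\notin\ell$. The map $\mathbb C^2\to Y$ is finite and $\ell$ is closed in $\mathbb C^2$, so $\ell\to Y$ is finite and $M=\mathcal O(\ell)$ is a finitely generated $A$-module. The fiber over $o$ is $\{0\}$, so the support of $M$ lies in $Y\setminus\{o\}$, where the local rings of $A$ are regular of dimension $2$. Hence $M$ has projective dimension at most $2$, and likewise $\mathbb C_y$. Let $t$ be a coordinate on $\ell$ that vanishes exactly at $v$. Multiplication by $t$ is $A$-linear and gives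
$$0\to M\xrightarrow{\,t\,}M\to\mathbb C_y\to0.$$
So $[\mathbb C_y]=[M]-[M]=0$.

**Step 4: a section with reduced zeros.** Let $P$ be projective of rank $r\ge2$. By Serre's splitting theorem $P\cong P'\oplus A^{r-2}$ with $\operatorname{rank}P'=2$. Let $\sigma_1,\dots,\sigma_n$ generate $P'^\vee$, and let $\sigma=\sum c_i\sigma_i:P'\to A$ with general $c\in\mathbb C^n$. We claim that its zero scheme is a reduced finite, possibly empty, set $y_1,\dots,y_k\in Y\setminus\{o\}$. At $o$ the $\sigma_i$ span the fiber of $P'^\vee$, so a general $\sigma$ does not vanish there. Over the smooth surface $Y\setminus\{o\}$ this is Kleiman–Bertini. Explicitly, the set of pairs $(y,c)$ with $\sum c_i\sigma_i(y)=0$ is a vector bundle of rank $n-2$ over $Y\setminus\{o\}$, hence smooth of dimension $n$. By generic smoothness in characteristic $0$ its projection to $\mathbb C^n$ has general fiber smooth of dimension $0$ or empty, and this fiber is the zero scheme of $\sigma$.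

**Step 5: $P$ is stably free, hence free.** Let $J$ be the ideal of $\{y_1,\dots,y_k\}$; it is the image of $\sigma$. The Koszul complex
$$0\to\wedge^2P'\to P'\xrightarrow{\ \sigma\ }J\to0$$
is exact. Away from the $y_i$ the map $\sigma$ is onto $A$ and locally split. At $y_i$, because the zero scheme is reduced, the two components of $\sigma$ in a local basis generate the maximal ideal of a regular local ring of dimension $2$, so they form a regular sequence. By Proposition 1, $\wedge^2P'\cong A$. The exact sequence shows that $J$ has finite projective dimension, and $A/J=\bigoplus\mathbb C_{y_i}$. With Step 3,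
$$[P']=[A]+[J]=2[A]-\sum_i[\mathbb C_{y_i}]=2[A].$$
So $[P]=r[A]$ and $P\oplus A^m\cong A^{r+m}$ for some $m$. Since $r\ge2=d$, Suslin's theorem lets us cancel $A^m$, and $P\cong A^r$. This proves Theorem 2. $\blacksquare$
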